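# Left reversible semigroups and the fixed point property $(G_1)$

## 1. Two maps of a triangle

Let $\Delta$ be the triangle of all $x=(x_1,x_2,x_3)$ with $x_i\ge 0$ and $x_1+x_2+x_3=1$. A self-map $s$ of $\{1,2,3\}$ moves the vertices of $\Delta$ and extends to an affine map: if $e_1,e_2,e_3$ are the vertices, put $T_sx=\sum_i x_ie_{s(i)}$. Then $T_{st}=T_sT_t$, where $st$ means "first $t$, then $s$". Write a map $s$ as the word $s(1)s(2)s(3)$ and take
$$p=121,\qquad u=211 .$$
Thus $T_px=(x_1+x_3,\,x_2,\,0)$ and $T_ux=(x_2+x_3,\,x_1,\,0)$. The two maps do not commute: $pu=211=u$, while $up=212$. Do they have a common fixed point? A point fixed by $T_p$ has $x_3=0$, and a point with $x_3=0$ fixed by $T_u$ has $x_1=x_2$. So there is exactly one common fixed point, $(\tfrac12,\tfrac12,0)$.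

Let us find it again by algebra. Put $v=up=212$ and $q=uu=122$. The set $S=\{p,q,u,v\}$ is closed under composition. Indeed, every element takes values in $\{1,2\}$; $p$ and $q$ fix $1$ and $2$, while $u$ and $v$ exchange them. Hence $ps=qs=s$ for all $s\in S$, and $us=vs$ is $s$ with the values $1,2$ exchanged, so
$$up=v,\quad uv=p,\quad uq=u,\quad uu=q .$$
In particular $aS=S$ for each $a\in S$, and left multiplication by $a$ permutes $S$. Therefore $\bar x=\frac14(T_px+T_qx+T_ux+T_vx)$ is fixed by every $T_a$, whatever $x\in\Delta$ is. Computing,
$$\bar x=\tfrac14\bigl(2(x_1+x_2+x_3),\,2(x_1+x_2+x_3),\,0\bigr)=(\tfrac12,\tfrac12,0).$$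
A smaller average is enough. The set $Sp=\{p,v\}$ is a group of order two with identity $p$, and $\frac12(T_px+T_vx)=(\tfrac12,\tfrac12,0)$ as well.

Compare the two constant maps $c_1,c_2$ of $\{1,2\}$, acting on the segment with vertices $e_1,e_2$. Now $c_ic_j=c_i$, and there is no common fixed point. The visible difference is that $c_1S=\{c_1\}$ and $c_2S=\{c_2\}$ are disjoint, while in the first example all sets $aS$ meet. (The side matters: in the first example $Sp=\{p,v\}$ and $Sq=\{q,u\}$ are disjoint.) For finite semigroups this overlap is all that is needed.

**The finite case.** Let $S$ be a finite semigroup with $aS\cap bS\ne\emptyset$ for all $a,b\in S$, represented by affine self-maps $T_s$ of a nonempty convex set $C$. Then the $T_s$ have a common fixed point.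

To see this, note that if $z\in aS\cap bS$ then $zS\subseteq aS\cap bS$. So any two of the finitely many sets $aS$ contain a third, and there is $z_0\in S$ with $z_0S\subseteq aS$ for all $a$. Hence $I:=\bigcap_a aS=z_0S$. For $b\in S$ we have $bI=(bz_0)S\supseteq I$. Since $|bI|\le|I|$, it follows that $bI=I$, and left multiplication by $b$ permutes $I$. For any $x\in C$ the point $\bar x=\frac1{|I|}\sum_{j\in I}T_jx$ then satisfies $T_b\bar x=\frac1{|I|}\sum_{j\in I}T_{bj}x=\bar x$.

The step "$bI\supseteq I$, and counting makes it an equality" is where finiteness enters. We want to know what survives when $S$ is infinite and carries a topology.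

## 2. Semitopological semigroups acting on weakly compact convex sets

**Definition (semitopological, left reversible).** A *semitopological semigroup* is a semigroup $S$ with a Hausdorff topology in which multiplication $S\times S\to S$ is separately continuous. It is *left reversible* if $\overline{aS}\cap\overline{bS}\ne\emptyset$ for all $a,b\in S$.

Every group is left reversible, since $aS=S$; so is every commutative semigroup, since $ab=ba$ lies in $aS\cap bS$. The semigroup $\{c_1,c_2\}$ above is not. A semitopological semigroup whose multiplication is not jointly continuous will be important: let $K=\mathbb Z\cup\{\infty\}$ be the one-point compactification of the discrete integers, with $k+\infty=\infty+k=\infty$ for all $k\in K$. For fixed $k$ the map $h\mapsto k+h$ is continuous, being a translation fixing $\infty$ or a constant. But $n\to\infty$ and $-n\to\infty$ in $K$, while $n+(-n)=0\not\to\infty+\infty$.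

**Definition (means).** Let $CB(S)$ be the Banach space of bounded continuous real-valued functions on $S$ with the supremum norm. For $s\in S$ and $f\in CB(S)$ put $(\ell_sf)(t)=f(st)$ and $\mathcal{L}O(f)=\{\ell_sf\mid s\in S\}$. Let $WAP(S)$ be the space of all $f\in CB(S)$ such that $\mathcal{L}O(f)$ is relatively compact in the weak topology of $CB(S)$. If $X\subseteq CB(S)$ is a closed subspace that contains the constants and is invariant under every $\ell_s$, a *mean* on $X$ is some $m\in X^*$ with $\|m\|=m(1)=1$. It is a *left invariant mean* (LIM) if $m(\ell_sf)=m(f)$ for all $s\in S$, $f\in X$.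

For example, let $S=\mathbb Z$, discrete. The indicator $f$ of $\{0\}$ is in $WAP(\mathbb Z)$: its translates are the indicators of single points, which tend to $0$ weakly in $c_0(\mathbb Z)$, hence weakly in $CB(\mathbb Z)$. The indicator $f$ of $\{t\ge 0\}$ is not: $\ell_nf$ is the indicator of $\{t\ge -n\}$, so the only possible weak cluster point of $(\ell_nf)_{n\ge1}$ is the pointwise limit $1$. If $\omega$ is a weak$^*$ cluster point of the evaluations $\delta_t$ as $t\to-\infty$, then $\omega(\ell_nf)=0$ for all $n$, yet $\omega(1)=1$.

**Definition (representations).** Let $C$ be a nonempty weakly compact convex subset of a Banach space, with its weak topology. A *representation* of $S$ on $C$ is a family $\mathbf S=\{T_s\mid s\in S\}$ of self-maps of $C$ with $T_{st}=T_sT_t$. It is *continuous* if $S\times C\to C$, $(s,x)\mapsto T_sx$, is separately continuous. $\overline{\mathbf S}$ denotes the closure of $\mathbf S$ in $C^C$, in the topology of pointwise weak convergence.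

**Definition (property $(G_1)$).** $S$ has the *fixed point property $(G_1)$* if the following holds: whenever $\mathbf S=\{T_s\mid s\in S\}$ is a continuous representation of $S$ as affine, weakly continuous mappings from a nonempty weakly compact convex subset $C$ of a Banach space into itself, such that $\overline{\mathbf S}\subseteq C^C$ consists entirely of weakly continuous functions, there is $x\in C$ with $T_sx=x$ for all $s\in S$.

**Quoted equivalence.** For a semitopological semigroup $S$, $WAP(S)$ has a left invariant mean if and only if $S$ has property $(G_1)$.

Does every left reversible semitopological semigroup have $(G_1)$? This is Open Problem 5.5 of "Hahn-Banach Extension And Optimization Related To Fixed Point Properties And Amenability". The answer is yes.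

**Theorem 1.** Every left reversible semitopological semigroup $S$ has property $(G_1)$. Consequently $WAP(S)$ has a left invariant mean.

Here is a model infinite representation. Let $C$ be the closed unit ball of $\ell^2(\mathbb Z)$ and let $T_n$ be the shift by $n$, for $n\in\mathbb Z$. For $x,y\in\ell^2(\mathbb Z)$ we have $\langle T_nx,y\rangle\to0$ as $|n|\to\infty$, so $T_n\to0$ pointwise weakly. The map $\mathbb Z\cup\{\infty\}\to C^C$, $n\mapsto T_n$, $\infty\mapsto0$, is continuous and injective on a compact space. So $\overline{\mathbf S}=\{T_n\}\cup\{0\}$ is a copy of $\mathbb Z\cup\{\infty\}$, with composition corresponding to addition. All its members are weakly continuous. The only common fixed point is $0$, since a constant sequence in $\ell^2(\mathbb Z)$ vanishes.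

## 3. The enveloping semigroup, and a limit that cannot be taken

We carry the finite argument as far as it goes. Since some later statements concern general compact spaces, we fix this setting: $X$ is a nonempty compact Hausdorff space, $\{T_s\mid s\in S\}$ are continuous self-maps of $X$ with $T_{st}=T_sT_t$ such that $s\mapsto T_sx$ is continuous for every $x\in X$, and $K$, the closure of $\{T_s\}$ in $X^X$ for pointwise convergence, consists of continuous maps. In $(G_1)$ we have $X=C$ with the weak topology.

A *compact semitopological semigroup* is a nonempty compact Hausdorff semigroup with separately continuous multiplication. For $k$ in such a semigroup $K$, the sets $kK$ and $Kk$ are continuous images of a compact space, hence closed. A *right ideal* is a nonempty $Q\subseteq K$ with $QK\subseteq Q$; a *left ideal* is a nonempty $Q\subseteq K$ with $KQ\subseteq Q$.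

**Lemma 1.** $K$ is a compact semitopological semigroup under composition, and $s\mapsto T_s$, $S\to K$, is continuous.

*Proof.* $K$ is closed in the compact Hausdorff space $X^X$. For fixed $h\in K$, the map $k\mapsto kh$ is continuous, because $(kh)(x)=k(h(x))$ is the value of $k$ at the point $h(x)$. For fixed $k\in K$, the map $h\mapsto kh$ is continuous because $k$ is a continuous self-map of $X$; this uses the hypothesis on $K$. Products stay in $K$: from $T_s\{T_t\}\subseteq\{T_t\}$ and continuity of $h\mapsto T_sh$ we get $T_sK\subseteq K$, and if $k=\lim T_{s_i}$ and $h\in K$, then $kh=\lim T_{s_i}h\in K$. Finally, $s\mapsto T_s$ is continuous because each $s\mapsto T_sx$ is. $\square$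

**Lemma 2.** Suppose that for all $a,b\in S$ there is $z\in S$ with $T_z\in T_aK\cap T_bK$. This holds if $S$ is left reversible. Then $I:=\bigcap_{a\in S}T_aK$ is a nonempty closed set and
$$I\subseteq T_bI\qquad\text{for all } b\in S. \tag{1}$$

*Proof.* First let $S$ be left reversible and pick $z\in\overline{aS}\cap\overline{bS}$. If $z=\lim as_i$, then by Lemma 1 $T_z=\lim T_aT_{s_i}$, which lies in $T_aK$ because $T_aK$ is closed. Likewise $T_z\in T_bK$.

Now assume the stated condition. Since $T_aK$ and $T_bK$ are right ideals, $T_zK\subseteq T_aK\cap T_bK$. So the family of compact sets $T_aK$ is downward directed, and $I$ is nonempty and closed by compactness. Let $b\in S$ and $y\in I$. For every $a\in S$ we have $y\in T_{ba}K=T_b(T_aK)$, so the compact set $\{w\in T_aK: T_bw=y\}$ is nonempty. As $a$ varies these sets form a downward directed family, because the sets $T_aK$ do. So they have a common point $w$. Then $w\in I$ and $T_bw=y$. $\square$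

In the finite case counting now finished the proof. Here it is natural to finish with algebra instead: a group like $\{p,v\}$ in Section 1 could be averaged over by Haar measure, and Section 6 will show that such a group exists as soon as
$$\bigcap_{k\in K}kK\neq\emptyset . \tag{2}$$
By construction $I\subseteq T_aK$ for every $a\in S$, and the $T_a$ are dense in $K$. So one tries to pass to the limit. Let $k=\lim T_{a_i}$ and $y\in I$, write $y=T_{a_i}y_i$ with $y_i\in I$, and pass to a subnet with $y_i\to y'$. One would like to conclude $y=ky'$.

This is the point where the argument stops, because multiplication is only separately continuous. For the shift, $K=\mathbb Z\cup\{\infty\}$ and every $T_nK$ equals $K$, so $I=K$. Take $y=0$ (that is, $y=T_0$), $a_n=n$, $y_n=-n$. Then $y=n+(-n)$ for all $n$, while $k=y'=\infty$ and $k+y'=\infty\ne y$. The inclusion sought is itself false: $I=K$, but $\infty+K=\{\infty\}$.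

Yet (2) holds in this example, with intersection $\{\infty\}$. And $Y=\{\infty\}$ is also a closed set with $Y\subseteq d+Y$ for all $d\in\mathbb Z$, and it is minimal with this property. So $I$ was only too large. The plan is to shrink $I$ to a minimal closed set $Y$ satisfying (1), and to show that on $Y$ the maps $y\mapsto ky$, $k\in K$, are equicontinuous. Then the passage to the limit becomes legitimate.

## 4. Three theorems on separate continuity

We use three published results without proof.

**(N)** Namioka, *Pacific J. Math.* 51 (1974), 515–531: if $Y,K$ are compact Hausdorff and $F:Y\times K\to\mathbb R$ is separately continuous, there is a dense $G_\delta$ set $A\subseteq Y$ such that $F$ is jointly continuous at every point of $A\times K$.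

For example, take $Y=K=\mathbb Z\cup\{\infty\}$, let $\varphi$ be the indicator of $\{0\}$, and put $F(y,k)=\varphi(k+y)$. At $(y,k)$ with $y\in\mathbb Z$ joint continuity holds because $y$ is isolated. At $(\infty,\infty)$ it fails, since $F(-n,n)=1$ and $F(\infty,\infty)=0$. Here $A=\mathbb Z$.

**(E)** Ellis, *Duke Math. J.* 24 (1957): a compact Hausdorff group with separately continuous multiplication is a topological group.

**(G)** Grothendieck: for $Z$ compact Hausdorff, a bounded pointwise compact subset of $C(Z)$ is weakly compact. Hence the weak and pointwise topologies coincide on it. (The weak topology is compact on the set, and the pointwise topology is a coarser Hausdorff topology.)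

(G) is used only in Sections 8 and 9; Theorem 1 needs (N), (E) and the quoted equivalence.

## 5. Minimal sets and equicontinuity

**Proposition A.** Let $K$ be a compact semitopological semigroup and $D\subseteq K$ dense. Suppose there is a nonempty closed $Y_0\subseteq K$ with $Y_0\subseteq dY_0$ for all $d\in D$. Then $\bigcap_{k\in K}kK\ne\emptyset$.

*Proof.* **Step 1: a minimal set.** We shrink $Y_0$ as far as possible. Let $\mathcal Y$ be the family of nonempty closed $Y\subseteq K$ with $Y\subseteq dY$ for all $d\in D$; it contains $Y_0$. Let $(Y_i)$ be a chain in $\mathcal Y$ and $Y=\bigcap Y_i$, which is closed, and nonempty by compactness. If $y\in Y$ and $d\in D$, then $y\in Y_i\subseteq dY_i$, so the compact sets $\{w\in Y_i: dw=y\}$ are nonempty. They form a chain, so they have a common point, which lies in $Y$; thus $y\in dY$ and $Y\in\mathcal Y$. By Zorn's lemma $\mathcal Y$ has a minimal element, denoted $Y$ from now on.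

**Step 2: pseudometrics that measure equicontinuity.** We want to control $\varphi(kx)-\varphi(ky)$ uniformly in $k$. For $\varphi\in C(K)$ and $x,y\in K$ put
$$d_\varphi(x,y)=\sup_{k\in K}|\varphi(kx)-\varphi(ky)|\le 2\|\varphi\| .$$
This is a pseudometric. For $d\in D$,
$$d_\varphi(dx,dy)=\sup_{k\in K}|\varphi((kd)x)-\varphi((kd)y)|\le d_\varphi(x,y), \tag{3}$$
because $Kd\subseteq K$. So left multiplication by $d$ does not increase $d_\varphi$.

**Step 3: $Y$ is totally bounded for $d_\varphi$.** We show that for every $\varphi\in C(K)$ and $\varepsilon>0$ the set $Y$ is a finite union of sets of $d_\varphi$-diameter $\le\varepsilon$. Fix $\varphi$ and $\varepsilon$. Call a set *good* if it is covered by finitely many sets of $d_\varphi$-diameter $\le\varepsilon$. Subsets and finite unions of good sets are good. Let $Y_1$ be the set of $y\in Y$ that have no good neighborhood in $Y$. If $y$ has a good relatively open neighborhood, so does each point of that neighborhood; hence $Y_1$ is closed. The aim is $Y_1=\emptyset$.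

*(a) $Y_1\ne Y$.* The function $(y,k)\mapsto\varphi(ky)$ is separately continuous on $Y\times K$. By (N) there is $y_0\in Y$ such that it is jointly continuous at $(y_0,k)$ for every $k\in K$. So each $k\in K$ has an open neighborhood $N_k$, and $y_0$ has a neighborhood $V_k$ in $Y$, with
$$|\varphi(k'y)-\varphi(ky_0)|<\varepsilon/4\qquad(k'\in N_k,\ y\in V_k).$$
Comparing this with the case $y=y_0$ gives $|\varphi(k'y)-\varphi(k'y_0)|<\varepsilon/2$ for $k'\in N_k$, $y\in V_k$. Cover $K$ by finitely many $N_k$ and let $V$ be the intersection of the corresponding $V_k$. For $y\in V$ we get $d_\varphi(y,y_0)\le\varepsilon/2$. So $V$ is a neighborhood of $y_0$ in $Y$ of $d_\varphi$-diameter $\le\varepsilon$, and $y_0\notin Y_1$.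

*(b) $Y_1\subseteq dY_1$ for every $d\in D$.* Let $y\in Y_1$, and suppose that the compact set $Q=\{w\in Y: dw=y\}$ misses $Y_1$. Each point of $Q$ has a good open neighborhood in $Y$, and finitely many of these cover $Q$. So there is an open $W\subseteq K$ with $Q\subseteq W$ and $W\cap Y$ good. By (3), $d(W\cap Y)$ is good: multiply each piece of a cover by $d$. The set $d(Y\setminus W)$ is compact and does not contain $y$, since every $w\in Y$ with $dw=y$ lies in $Q\subseteq W$. Let $V$ be its complement, an open neighborhood of $y$. If $y'\in V\cap Y$, then $y'\in Y\subseteq dY$, so $y'=dw$ with $w\in Y$; and $w\in W$, because $y'\notin d(Y\setminus W)$. Hence $V\cap Y\subseteq d(W\cap Y)$ is good, contradicting $y\in Y_1$. So $Q$ meets $Y_1$, that is, $y\in dY_1$.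

If $Y_1$ were nonempty, then by (b) it would belong to $\mathcal Y$, and by (a) it would be a proper subset of $Y$. This contradicts minimality. So $Y_1=\emptyset$: every point of $Y$ has a good neighborhood in $Y$, and by compactness $Y$ is good.

Before going on, look at Step 3 in $K=\mathbb Z\cup\{\infty\}$ with $D=\mathbb Z$, $\varphi$ the indicator of $\{0\}$, and the nonminimal set $K$ in place of $Y$. For distinct $x,y\in K$ at least one, say $x$, is an integer; taking $k=-x$ shows $d_\varphi(x,y)=1$. So for $\varepsilon<1$ the good sets are the finite ones. Each integer is isolated and has a good neighborhood, while $\infty$ has none. The operation $Y\mapsto Y_1$ therefore removes the integers and leaves $\{\infty\}$, which is the minimal set.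

**Step 4: convergence in $Y$ implies $d_\varphi$-convergence.** We show that $y_i\to y'$ in $Y$ implies $d_\varphi(y_i,y')\to0$; this is the equicontinuity promised. Define $\Phi:Y\to C(K)$ by $\Phi(y)(k)=\varphi(ky)$. For each $k$ the map $y\mapsto\varphi(ky)$ is continuous, so $\Phi$ is continuous into the pointwise topology. Also $\|\Phi(x)-\Phi(y)\|=d_\varphi(x,y)$. By Step 3, applied with every $\varepsilon>0$, $\Phi(Y)$ is totally bounded in norm. As a continuous image of $Y$ it is pointwise compact, hence pointwise closed, hence norm closed in the complete space $C(K)$. So $\Phi(Y)$ is norm compact. The pointwise topology is Hausdorff and coarser than the norm topology, so the two coincide on the norm compact set $\Phi(Y)$. If $y_i\to y'$, then $\Phi(y_i)\to\Phi(y')$ pointwise, hence in norm.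

**Step 5: the limit can be taken.** We now repeat the argument that failed in Section 3. Let $k\in K$ and $y\in Y$. Choose a net $d_i\in D$ with $d_i\to k$. Since $Y\subseteq d_iY$, write $y=d_iy_i$ with $y_i\in Y$, and pass to a subnet with $y_i\to y'\in Y$. For every $\varphi\in C(K)$,
$$|\varphi(y)-\varphi(ky')|\le|\varphi(d_iy_i)-\varphi(d_iy')|+|\varphi(d_iy')-\varphi(ky')|\le d_\varphi(y_i,y')+|\varphi(d_iy')-\varphi(ky')| .$$
The first term tends to $0$ by Step 4. The second does because $h\mapsto hy'$ is continuous. Since $C(K)$ separates points, $y=ky'\in kK$. As $k$ and $y$ were arbitrary, $\emptyset\ne Y\subseteq\bigcap_{k\in K}kK$. $\square$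

## 6. From a smallest right ideal to a compact group

**Proposition B.** Let $K$ be a compact semitopological semigroup with $J:=\bigcap_{k\in K}kK\neq\emptyset$. Then $kJ=J$ for all $k\in K$. Moreover there is an idempotent $e\in J$ such that $L:=Ke$ is a compact topological group with identity $e$. In particular $te\in L$ and $tg=(te)g$ for all $t\in K$, $g\in L$.

In Section 1 we had $K=S=\{p,q,u,v\}$, $J=S$, and $L=Sp=\{p,v\}$. In $\mathbb Z\cup\{\infty\}$ we have $J=L=\{\infty\}$.

*Proof.* **Step 1: $J$ is the smallest right ideal.** Each $kK$ is a closed right ideal, so $J$ is a closed right ideal. If $Q$ is any right ideal and $q\in Q$, then $Q\supseteq qK\supseteq J$. In particular, for $j\in J$ we have $jK\subseteq J$ and $jK\supseteq J$, so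
$$jK=J\qquad(j\in J). \tag{4}$$

**Step 2: $kJ=J$, so $J$ is also a left ideal.** Let $k\in K$. Then $kJ$ is a right ideal, so $J\subseteq kJ$. Consider $\{j\in J: kj\in J\}$. It is nonempty because $J\subseteq kJ$. It is a right ideal, because $kj\in J$ gives $k(jt)=(kj)t\in J$ for $t\in K$. As it is contained in the smallest right ideal $J$, it equals $J$. So $kJ\subseteq J$.

**Step 3: a minimal closed left ideal.** For $j\in J$, $Kj$ is a closed left ideal contained in $J$ by Step 2. The intersection of a chain of closed left ideals is nonempty by compactness and is again a closed left ideal. So by Zorn's lemma there is a minimal closed left ideal $L\subseteq J$ of $K$. For $x\in L$, both $Kx$ and $Lx$ are closed left ideals contained in $L$, so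
$$Kx=L=Lx\qquad(x\in L). \tag{5}$$

**Step 4: an idempotent.** The Ellis–Numakura theorem, that every compact semitopological semigroup contains an idempotent, provides one in $L$; here it can also be found by hand. Pick $x\in L$. By (5) there is $e\in L$ with $ex=x$. By (4), $e\in J=xK$, so $e=xt$ with $t\in K$. Then $ee=ext=xt=e$. By (5), $L=Ke$.

**Step 5: $L$ is a group.** Let $x\in L$. Since $x\in Ke$, we have $xe=x$. Since $x\in J=eK$ by (4), we have $ex=x$. So $e$ is an identity for $L$, and $LL\subseteq KL\subseteq L$. By (5), $e\in L=Kx$, say $e=kx=k(ex)=(ke)x$, with $ke\in L$. Thus every element of the monoid $L$ has a left inverse in $L$, and $L$ is a group. It is compact Hausdorff with separately continuous multiplication, so by (E) it is a compact topological group. Finally, for $t\in K$ and $g\in L$ we have $te\in Ke=L$ and $tg=t(eg)=(te)g$. $\square$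

The last identity means that on $L$ every $t\in K$ acts as left translation by the group element $te$. So Haar measure on $L$ is invariant under all of $K$.

## 7. Averaging over the group

We recall barycenters, with proof, in the generality needed later. Functionals are real-linear.

**Lemma 3.** Let $C$ be a nonempty compact convex subset of a Hausdorff locally convex space and $\nu$ a regular Borel probability measure on $C$. There is exactly one $\bar x\in C$, the *barycenter* of $\nu$, with $h(\bar x)=\int h\,d\nu$ for every continuous affine $h:C\to\mathbb R$.

*Proof.* The finitely supported probability measures are weak$^*$ dense in all probability measures on $C$. Otherwise, by Hahn–Banach separation, some $\psi\in C(C)$ and some probability $\mu$ would satisfy $\int\psi\,d\mu>\sup_{x\in C}\psi(x)$, which is absurd. Let $\nu_i\to\nu$ be a net of such measures, $\nu_i=\sum_jc_{ij}\delta_{x_{ij}}$, and put $\bar x_i=\sum_jc_{ij}x_{ij}\in C$. Pass to a subnet with $\bar x_i\to\bar x\in C$. For $h$ continuous and affine, $h(\bar x)=\lim h(\bar x_i)=\lim\int h\,d\nu_i=\int h\,d\nu$. Uniqueness holds because continuous linear functionals separate points. $\square$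

*Proof of Theorem 1.* Let $\mathbf S=\{T_s\}$ act on $C$ as in $(G_1)$, and let $K=\overline{\mathbf S}$.

**Step 1: the group.** By Lemma 1, $K$ is a compact semitopological semigroup. By Lemma 2, $I=\bigcap_aT_aK$ is nonempty, closed, and $I\subseteq T_bI$ for all $b\in S$. Proposition A with $D=\mathbf S$ and $Y_0=I$ gives $\bigcap_{k\in K}kK\ne\emptyset$. Take $e$ and $L=Ke$ from Proposition B, and let $\lambda$ be normalized Haar measure on $L$.

**Step 2: the average of an orbit.** Fix $x\in C$. The map $L\to C$, $g\mapsto gx$, is continuous, since $L$ carries the topology of pointwise weak convergence. Let $\nu$ be the image of $\lambda$, so $\int\psi\,d\nu=\int_L\psi(gx)\,d\lambda(g)$ for $\psi\in C(C)$. Let $\bar x\in C$ be its barycenter, from Lemma 3 applied to the Banach space with its weak topology.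

**Step 3: $\bar x$ is fixed.** Let $s\in S$ and let $f$ be in the dual of the Banach space. Both $f$ and $f\circ T_s$ are affine and weakly continuous on $C$, so Lemma 3 applies to both:
$$f(T_s\bar x)=\int_L f(T_s\,gx)\,d\lambda(g)=\int_L f\big((T_se)g\,x\big)\,d\lambda(g)=\int_L f(gx)\,d\lambda(g)=f(\bar x). \tag{6}$$
The second equality is $T_sg=(T_se)g$ from Proposition B. The third is left invariance of $\lambda$, as $T_se\in L$. Since the dual separates points, $T_s\bar x=\bar x$.

So $S$ has $(G_1)$. The statement about $WAP(S)$ is the quoted equivalence. $\square$

## 8. An exact criterion on the compact semigroup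

Left reversibility entered only through the set $I$ of Lemma 2. The next theorem says what is needed of $K$. For $f\in C(K)$ and $t\in K$, $(\ell_tf)(k)=f(tk)$ as before.

**Theorem 2.** Let $K$ be a compact semitopological semigroup and $D$ a dense subsemigroup. The following are equivalent:

- (i) there is a mean $m$ on $C(K)$ with $m(\ell_df)=m(f)$ for all $d\in D$, $f\in C(K)$;
- (ii) $\bigcap_{k\in K}kK\neq\emptyset$;
- (iii) $kK\cap k'K\ne\emptyset$ for all $k,k'\in K$;
- (iv) there is a nonempty closed $Y\subseteq K$ with $Y\subseteq dY$ for all $d\in D$;
- (v) $K$ has a left ideal which is a compact topological group.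

Consequently a semitopological semigroup $S$ has $(G_1)$ if and only if (ii)–(v) hold for its weakly almost periodic compactification $K=S^w$ with $D$ the image of $S$.

Here $S^w$ is a compact semitopological semigroup with a continuous homomorphism $\varepsilon:S\to S^w$ of dense image such that $WAP(S)=\{F\circ\varepsilon: F\in C(S^w)\}$ (Berglund–Junghenn–Milnes, *Analysis on Semigroups*, Wiley 1989). For a finite discrete $S$ every function is weakly almost periodic and $S^w=S$.

*Proof.* **(i)⇒(ii): the support of the mean lies in every $kK$.** First we extend the invariance from $D$ to $K$. Let $f\in C(K)$. The map $t\mapsto\ell_tf$ is continuous from $K$ into $C(K)$ with the pointwise topology, because $t\mapsto f(tk)$ is continuous for each $k$. So $\{\ell_tf:t\in K\}$ is bounded and pointwise compact, and by (G) the weak and pointwise topologies agree on it. If $k\in K$ and $d_i\to k$ with $d_i\in D$, then $\ell_{d_i}f\to\ell_kf$ weakly, so $m(\ell_kf)=\lim m(\ell_{d_i}f)=m(f)$. Now let $\mu$ be the regular Borel probability measure representing the mean $m$. If $f=0$ on $kK$, then $\ell_kf=0$ and $\int f\,d\mu=m(f)=0$. Given a point outside the closed set $kK$,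 Urysohn's lemma gives a continuous $f\ge0$ that vanishes on $kK$ and equals $1$ at the point. Then $\int f\,d\mu=0$, so the open set $\{f>\frac12\}$ is $\mu$-null and the point is outside the support. So the support of $\mu$, which is nonempty by regularity, is contained in $kK$ for every $k$.

**(ii)⇔(iii).** The implication (ii)⇒(iii) is immediate. Conversely, if $x\in k_1K\cap k_2K$, then $xK\subseteq k_1K\cap k_2K$. By induction each finite intersection $k_1K\cap\dots\cap k_nK$ contains some $xK$, and by (iii) $xK$ meets $k_{n+1}K$. So the closed sets $kK$ have the finite intersection property, and compactness gives (ii).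

**(ii)⇔(iv).** If (ii) holds, $Y=J$ from Proposition B is nonempty and closed, and $dJ=J$. The implication (iv)⇒(ii) is Proposition A.

**(ii)⇒(v)** is Proposition B.

**(v)⇒(i): Haar measure is invariant.** Let $L$ be such an ideal, with identity $e$ and normalized Haar measure $\lambda$. For $t\in K$ and $g\in L$ we have $te\in L$ and $tg=t(eg)=(te)g$. Put $m(f)=\int_Lf\,d\lambda$, a mean on $C(K)$. Then $m(\ell_tf)=\int_Lf((te)g)\,d\lambda(g)=m(f)$ for all $t\in K$.

**The statement on $(G_1)$.** Since $\varepsilon$ has dense image, $F\mapsto F\circ\varepsilon$ is an isometric isomorphism of $C(S^w)$ onto $WAP(S)$ taking $1$ to $1$, so means correspond to means. Moreover $F(\varepsilon(st))=F(\varepsilon(s)\varepsilon(t))$, that is, $\ell_s(F\circ\varepsilon)=(\ell_{\varepsilon(s)}F)\circ\varepsilon$. Hence (i) for $K=S^w$ and $D=\varepsilon(S)$ says that $WAP(S)$ has a LIM, which by the quoted equivalence means that $S$ has $(G_1)$. $\square$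

## 9. Minimal sets, invariant measures and a retraction

**Theorem 3.** Let $S$ be left reversible, acting by a separately continuous representation $\{T_s\}$ of continuous self-maps on a nonempty compact Hausdorff space $X$, such that $K=\overline{\{T_s\}}\subseteq X^X$ consists of continuous maps. Then there are a compact topological group $G$ and a continuous homomorphism $\theta:S\to G$ with dense image such that:

- (a) every minimal nonempty closed $S$-invariant set $M\subseteq X$ is homeomorphic to some $G/H$ ($H$ a closed subgroup), with $T_s|_M$ corresponding to left translation by $\theta(s)$; in particular $S$ acts on $M$ equicontinuously by homeomorphisms;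
- (b) $X$ carries an $S$-invariant regular Borel probability measure;
- (c) if $X=C$ is a compact convex subset of a Hausdorff locally convex space and all $T_s$ are affine, then there is a continuous affine retraction $P$ of $C$ onto the common fixed point set, with $T_sP=P$ for all $s$ and $P$ in the pointwise closed convex hull of $\{T_s\}$. So every nonempty closed convex $S$-invariant subset of $C$ contains a common fixed point.

Instead of left reversibility, it suffices that for all $a,b\in S$ there is $z\in S$ with $T_z\in T_aK\cap T_bK$, or just that (iv) of Theorem 2 holds for $K$ and $D=\{T_s\}$.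

In Section 1, with $X=\{1,2,3\}$, one gets $G=\{p,v\}$ (taking $e=p$), $\theta(p)=\theta(q)=p$, $\theta(u)=\theta(v)=v$, and the only minimal set is $\{1,2\}\cong G$. For the triangle, $P$ is the constant map $(\frac12,\frac12,0)$.

*Proof.* **Step 1: the group and the homomorphism.** Lemma 1 applies. Under left reversibility, or the first alternative hypothesis, Lemma 2 supplies (iv) with $Y=I$; the second alternative is (iv) itself. Propositions A and B then give $e$ and $L=Ke=:G$, a compact topological group. Put $\theta(s)=T_se\in L$. This is continuous, as $s\mapsto T_s$ and $k\mapsto ke$ are. Since $T_te\in L$, we have $T_te=e(T_te)$, so $\theta(st)=T_sT_te=T_s\,e\,(T_te)=\theta(s)\theta(t)$. Since $k\mapsto ke$ is continuous, $\{T_se\}$ is dense in $Ke=G$. By Proposition B,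
$$T_sg=\theta(s)g\qquad(s\in S,\ g\in L). \tag{7}$$

**Step 2: minimal sets are homogeneous spaces (a).** Let $M$ be a minimal nonempty closed $S$-invariant set. As $M$ is closed, $KM\subseteq M$. Let $x_0\in M$. Then $Lx_0\subseteq M$ is nonempty, closed as a continuous image of $L$, and $S$-invariant by (7); so $Lx_0=M$. If $x\in M$, then $x=gx_0$ with $g\in L$, and $ex=egx_0=gx_0=x$. Fix $x\in M$. As before, $M=Lx$. Put $H=\{g\in L: gx=x\}$. It is closed, contains $e$, is closed under products, and if $gx=x$ then $g^{-1}x=g^{-1}gx=ex=x$. So $H$ is a closed subgroup. If $gx=g'x$, then $g^{-1}g'x=ex=x$, so $g^{-1}g'\in H$. Hence $gH\mapsto gx$ is a well-defined continuous bijection of the compact space $G/H$ onto the Hausdorff space $M$, that is, a homeomorphism. By (7), $T_sgx=\theta(s)gx$, so $T_s|_M$ corresponds to left translation by $\theta(s)$, which is a homeomorphism. The action $G\times G/H\to G/H$ is jointly continuous on a compact space, hence uniformly continuous, so all translations of $G/H$ together form an equicontinuous family.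

**Step 3: an invariant measure (b).** Let $x\in X$ and let $\nu_x$ be the image of Haar measure $\lambda$ under $g\mapsto gx$, a regular Borel probability measure on $X$. For $\psi\in C(X)$, by (7) and left invariance,
$$\int\psi\circ T_s\,d\nu_x=\int_L\psi(\theta(s)gx)\,d\lambda(g)=\int_L\psi(gx)\,d\lambda(g)=\int\psi\,d\nu_x .$$
The image of $\nu_x$ under $T_s$ is again regular, so it equals $\nu_x$.

**Step 4: the map $P$ (c).** Let $Px$ be the barycenter of $\nu_x$ (Lemma 3), so $f(Px)=\int_Lf(gx)\,d\lambda(g)$ for every continuous linear functional $f$. The computation (6), with $f\circ T_s$ continuous and affine on $C$, gives $T_sPx=Px$. Elements of $K$ are pointwise limits of affine maps, hence affine. So $f(Px)$ is affine in $x$ for each $f$, and $P$ is affine. If $x$ is fixed by all $T_s$, it is fixed by all of $K\supseteq L$, so $\nu_x=\delta_x$ and $Px=x$. Hence $P$ maps $C$ onto the common fixed point set and is the identity there.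

**Step 5: $P$ is continuous.** On the compact set $C$ the given topology and the weak topology coincide, so it is enough that $f\circ P$ is continuous for every continuous linear functional $f$. Consider $\Psi:C\to C(L)$, $\Psi(x)(g)=f(gx)$. For each $g\in L$ the map $x\mapsto f(gx)$ is continuous, as $g$ is a continuous map. So $\Psi$ is continuous into the pointwise topology, and $\Psi(C)$ is bounded and pointwise compact. By (G) the weak and pointwise topologies agree on $\Psi(C)$, so $\Psi$ is weakly continuous. Integration against $\lambda$ is a continuous linear functional on $C(L)$. So $f(Px)=\int\Psi(x)\,d\lambda$ is continuous in $x$.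

**Step 6: $P$ lies in the closed convex hull.** Choose finitely supported probabilities $\lambda_i\to\lambda$ weak$^*$ on $L$, and let $P_ix=\int gx\,d\lambda_i(g)$, a finite convex combination of elements of $L\subseteq K$. For each $x$ and $f$ we have $f(P_ix)=\int f(gx)\,d\lambda_i(g)\to f(Px)$. So $P_ix\to Px$ weakly in $C$, hence in the given topology. The pointwise closed convex hull of $\{T_s\}$ is convex and contains $K$, so it contains every $P_i$ and therefore $P$.

**Step 7: invariant subsets.** Let $C'\subseteq C$ be nonempty, closed, convex and $S$-invariant. Convex combinations of the $T_s$ map $C'$ into itself, and so do their pointwise limits, in particular $P$. For $x\in C'$ the point $Px\in C'$ is a common fixed point. $\square$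

## 10. A converse that fails, and a hypothesis that is needed

**The converse of Theorem 1 is false, even for discrete $S$.** Let $S=\mathbb N^{\mathbb N}$ under composition, with the discrete topology, and let $c_x$ be the constant map with value $x$. Since $c_xS=\{c_x\}$, $S$ is not left reversible. We show that it has $(G_1)$ all the same, using $sc_x=c_{s(x)}$.

First we claim that for $f\in WAP(S)$ the number $f(c_x)$ does not depend on $x$. Suppose $f(c_p)\ne f(c_q)$. Put $s_n(m)=p$ for $m\ge n$ and $s_n(m)=q$ for $m<n$. Then $(\ell_{s_n}f)(c_m)=f(c_{s_n(m)})$. Let $h$ be a weak cluster point of $(\ell_{s_n}f)_n$, which exists since $f\in WAP(S)$. For fixed $m$ and all $n>m$ the value at $c_m$ is $f(c_q)$, so $h(c_m)=f(c_q)$ for all $m$. Let $\omega$ be a weak$^*$ cluster point of the evaluations $\delta_{c_m}$ as $m\to\infty$. For fixed $n$ and all $m\ge n$ the value $(\ell_{s_n}f)(c_m)$ is $f(c_p)$, so $\omega(\ell_{s_n}f)=f(c_p)$ for all $n$, and $\omega(h)=f(c_p)$ because $h$ is a weak cluster point. But $h(c_m)=f(c_q)$ for all $m$ gives $\omega(h)=f(c_q)$, a contradiction.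

Hence $m(f)=f(c_x)$ is a mean on $WAP(S)$ independent of $x$, and $m(\ell_sf)=f(sc_x)=f(c_{s(x)})=m(f)$. So $WAP(S)$ has a LIM, and by the quoted equivalence $S$ has $(G_1)$. The exact condition is the one in Theorem 2.

**The hypothesis on $\overline{\mathbf S}$ cannot be dropped.** Let $S=F_2=\langle a,b\rangle$ be the discrete free group; being a group, it is left reversible. Let $\partial F_2$ be the compact metrizable space of infinite reduced words in $a^{\pm1},b^{\pm1}$, on which $F_2$ acts by left multiplication and reduction. Let $F_2$ act on $C=\mathrm{Prob}(\partial F_2)$, with the weak$^*$ topology, by image measures.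

To place $C$ in a Banach space, let $(f_n)_{n\ge1}$ be dense in the unit ball of $C(\partial F_2)$ and send $\mu$ to $(2^{-n}\int f_n\,d\mu)_n\in\ell^2$. This map is affine and injective. It is continuous into the norm topology, since each coordinate is continuous and the $n$th one is bounded by $2^{-n}$. As $C$ is compact, the map is an affine homeomorphism onto a norm compact, hence weakly compact, convex subset of $\ell^2$. On that subset the norm and weak topologies agree. The action is affine and continuous.

There is no common fixed point. Let $A_g$ be the cylinder of words starting with $g$, for $g\in\{a,a^{-1},b,b^{-1}\}$. Putting $a$ in front of a reduced word that does not start with $a^{-1}$ gives exactly the reduced words starting with $a$, so $a(\partial F_2\setminus A_{a^{-1}})=A_a$; similarly for $b$. A fixed $\mu$ would therefore satisfy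
$$\mu(A_a)=1-\mu(A_{a^{-1}}),\qquad \mu(A_b)=1-\mu(A_{b^{-1}}).$$
Adding, the four disjoint cylinders would have total mass $2>1$, which is impossible.

By Theorem 1 the closure $\overline{\mathbf S}$ must contain discontinuous maps, and one can see one. Write $a^{\infty}=aaa\cdots$ and $a^{-\infty}=a^{-1}a^{-1}a^{-1}\cdots$. If $x\ne a^{-\infty}$, then $x=a^{-j}w$ with $j\ge 0$ and $w$ not starting with $a^{-1}$, so $a^nx=a^{n-j}w\to a^\infty$ as $n\to\infty$; while $a^na^{-\infty}=a^{-\infty}$ for all $n$. Let $k\in\overline{\mathbf S}$ be a cluster point of $(T_{a^n})_{n\ge1}$. Then $k\delta_x=\delta_{a^\infty}$ for $x\ne a^{-\infty}$ and $k\delta_{a^{-\infty}}=\delta_{a^{-\infty}}$. The points $x_j=a^{-j}bbb\cdots$ tend to $a^{-\infty}$, but $k\delta_{x_j}=\delta_{a^\infty}$ for all $j$, so $k$ is not continuous. In this example Lemma 1 already fails, since its proof needs each $k\in K$ to be continuous on $C$.
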